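\title{Absolute retracts for hereditarily unicoherent continua are tree-like}

\begin{abstract}
We prove that every absolute retract for the class of hereditarily unicoherent continua is tree-like. More precisely, the identity map of such a continuum $X$ is a uniform limit of maps of $X$ onto trees contained in $X$. We show that this property characterizes the hereditarily unicoherent continua that are approximate retracts of all hereditarily unicoherent continua containing them. The main tool is a construction, based on Ramsey's theorem, of hereditarily unicoherent continua over an arbitrary finite graph.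
\end{abstract}

\section{Introduction}

All spaces in this paper are metric, and a \emph{map} is a continuous function. A \emph{continuum} is a nonempty compact connected space. There are two ways to say that a continuum has no loops which make sense even when the continuum contains few arcs or none.

The first is intrinsic. A continuum is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected, the empty set being counted as connected. We write $\mathcal{HU}$ for the class of these continua. A circle is the union of two arcs that meet in two points, so a member of $\mathcal{HU}$ contains no simple closed curve. The second way is by approximation. An \emph{$\varepsilon$-map} is a continuous surjection whose point-inverses have diameter less than $\varepsilon$, a \emph{tree} is a connected finite acyclic graph (possibly one point), and a continuum is \emph{tree-like} if for every $\varepsilon>0$ it admits an $\varepsilon$-map onto a tree. Every tree-like continuum is hereditarily unicoherent (Lemma~\ref{lem:treeHU}), but the converse fails: the dyadic solenoid is hereditarily unicoherent and not tree-like (Example~\ref{ex:solenoid}).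

A continuum $X\in\mathcal{HU}$ is an \emph{absolute retract for $\mathcal{HU}$}, written $X\in\mathrm{AR}(\mathcal{HU})$, if whenever $X$ is embedded in a continuum $Y\in\mathcal{HU}$, the image of $X$ is a retract of $Y$. For locally connected continua all these notions agree: a locally connected member of $\mathcal{HU}$ is a dendrite, and a dendrite is tree-like and is an absolute retract in the ordinary sense (see (F4) below). Beyond this case, it is known that the inverse limit of an inverse sequence of trees with confluent bonding maps belongs to $\mathrm{AR}(\mathcal{HU})$. (A surjection $f$ is \emph{confluent} if, for each subcontinuum $C$ of the range, every component of $f^{-1}(C)$ is mapped onto $C$.) All known examples of members of $\mathrm{AR}(\mathcal{HU})$ are tree-like, and the following question is raised in \cite{atriodic}: \emph{is every continuum in $\mathrm{AR}(\mathcal{HU})$ tree-like?} The answer is yes. By a \emph{tree in $X$} we mean a subcontinuum of $X$ that is a tree.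

\begin{theorem}\label{thm:main}
Every $X\in\mathrm{AR}(\mathcal{HU})$ is tree-like. More precisely, for every $\varepsilon>0$ there is a map $f$ of $X$ onto a tree $T\subset X$ with $d(f(x),x)<\varepsilon$ for all $x\in X$.
\end{theorem}

The proof needs only approximate retractions, and only from spaces obtained by adding a one-dimensional set to $X$. In that form the theorem becomes an equivalence.

\begin{theorem}\label{thm:equiv}
For $X\in\mathcal{HU}$ the following are equivalent.
\begin{enumerate}
\item[(a)] For every embedding $X\subset Y\in\mathcal{HU}$ and every $\varepsilon>0$ there is a map $r\colon Y\to X$ with $d(r(x),x)<\varepsilon$ for all $x\in X$.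
\item[(b)] The same, only for those $Y$ with $\dim(Y\setminus X)\le1$.
\item[(c)] For every $\varepsilon>0$ there is a map $f$ of $X$ onto a tree $T\subset X$ with $d(f(x),x)<\varepsilon$ for all $x\in X$.
\item[(d)] For every embedding of $X$ in a compact metric space $Y$ and every $\varepsilon>0$ there is a map $r\colon Y\to X$ with $d(r(x),x)<\varepsilon$ for all $x\in X$.
\end{enumerate}
Such continua $X$ are tree-like and have the fixed point property. All members of $\mathrm{AR}(\mathcal{HU})$ satisfy these conditions, but the conditions do not imply $X\in\mathrm{AR}(\mathcal{HU})$, as the $\sin(1/x)$-curve shows.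
\end{theorem}

The conditions do not depend on the metric of $X$, because two compatible metrics on a compact space are uniformly equivalent. A one-point continuum satisfies everything in both theorems, so $X$ is nondegenerate from now on.

The substance of both theorems is the implication (b)$\Rightarrow$(c). To see why one expects it, place $X$ in the Hilbert cube $Q$ and suppose for a moment that every map of a finite graph into a small neighborhood of $X$ can be moved, by a small amount, into $X$. Apply this to the $1$-skeleton of the nerve of a fine cover of $X$. The image is a locally connected continuum in $X$, hence a dendrite; dendrites are absolute retracts, so the map extends over the nerve; and dendrites retract onto large trees. This gives (c), and is carried out in Section~\ref{sec:nerve}. For a retract of $Q$ the supposition is automatic. Our $X$, however, is an approximate retract only of spaces in $\mathcal{HU}$, and these contain no graph with a cycle. Gluing shows directly only that maps of \emph{hereditarily unicoherent} continua near $X$ can be moved into $X$ (Section~\ref{sec:glue}). The bridge is built in Sections \ref{sec:unwind} and~\ref{sec:descent}: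 over any finite graph $K$ we construct a continuum $Z\in\mathcal{HU}$ that unwinds all cycles of $K$ and yet, by Ramsey's theorem, is so rich that moving $Z$ into $X$ forces a way of moving $K$.

\section{Conventions and standard facts}\label{sec:facts}

The Hilbert cube is $Q=\prod_{i\ge1}[0,1/i]\subset\ell^2$ with the norm metric $d$. It is compact and convex, its open balls $B(q,\delta)$ are convex, and every compact metric space embeds in it. For $S\subset Q$ put $N_\delta(S)=\{q\in Q: d(q,S)<\delta\}$. For maps $f,g$ of a compact space into $Q$, $d(f,g)$ is the sup-distance; the supremum is attained, so $d(f,g)<\varepsilon$ as soon as $d(f(z),g(z))<\varepsilon$ for all $z$.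

Graphs are finite and simple. The geometric realization of a graph $\Gamma$ is $|\Gamma|$, a subgraph is identified with its realization, and edges are closed. The graph $\operatorname{sd}\Gamma$ is obtained by halving each edge, so $|\operatorname{sd}\Gamma|=|\Gamma|$.

For an inverse sequence of compact spaces $X_m$ with bonding maps $p_{m,m+1}\colon X_{m+1}\to X_m$ we write $p_{nm}\colon X_m\to X_n$ $(n\le m)$ for the composites, $Z=\varprojlim X_m$ for the compact metrizable space of all $(z_m)\in\prod X_m$ with $p_{m,m+1}(z_{m+1})=z_m$, and $p_m\colon Z\to X_m$ for the projections. Bonding maps are not assumed to be onto. We use the following textbook facts.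

\begin{enumerate}
\item[(F1)] \emph{Inverse limits.} Let $F_m\subset X_m$ $(m\ge n)$ be nonempty compact sets with $p_{m,m+1}(F_{m+1})\subset F_m$. Then $\varprojlim F_m=\{z\in Z: p_m(z)\in F_m \text{ for all } m\ge n\}$ is nonempty and compact, and it is connected if all $F_m$ are. Every closed set $A\subset Z$ equals $\varprojlim p_m(A)$.
\item[(F2)] \emph{Limits of continua.} Every sequence of subcontinua of a compact space has a subsequence converging in the Hausdorff metric, and the limit is a continuum.
\item[(F3)] \emph{Dimension.} Here $\dim$ is covering dimension. For separable metric spaces, the property $\dim\le1$ passes to subspaces and to countable unions of closed subsets, and an inverse limit of graphs has dimension at most $1$.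
\item[(F4)] \emph{Dendrites.} A \emph{dendrite} is a locally connected continuum (possibly one point) that contains no simple closed curve; trees are dendrites. A continuous image of a locally connected continuum is locally connected. A dendrite $D$ is an absolute retract: every map into $D$ from a closed subset of a metric space extends over the space. Moreover, $D$ contains trees $T_n$ with retractions $D\to T_n$ that converge uniformly to the identity of $D$ \cite[Theorem 10.27]{nadler}. Every subcontinuum of a tree is a tree.
\item[(F5)] \emph{Ramsey's theorem.} Given positive integers $r,s,q$, for all sufficiently large $N$ the following holds: if the $r$-element subsets of $\{1,\dots,N\}$ are colored with $q$ colors, there is an $s$-element set all of whose $r$-element subsets have the same color.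
\end{enumerate}

\section{Tree-like continua and the solenoid}\label{sec:solenoid}

A tree is hereditarily unicoherent: two points of a tree are joined by a unique arc, and a subcontinuum, being a tree, contains the arc joining any two of its points; hence so does the intersection of two subcontinua. This passes to tree-like continua.

\begin{lemma}\label{lem:treeHU}
Every tree-like continuum $X$ is hereditarily unicoherent.
\end{lemma}

\begin{proof}
Suppose $A,B\subset X$ are continua and $A\cap B=P\sqcup P'$ with $P,P'$ nonempty and closed. Let $\gamma=d(P,P')/3$ and let $U,U'$ be the open $\gamma$-neighborhoods of $P,P'$, so that $d(U,U')\ge\gamma$. There is $\varepsilon\in(0,\gamma)$ such that every set of diameter less than $\varepsilon$ meeting both $A$ and $B$ lies in $U\cup U'$: otherwise there are points $a_k\in A$, $b_k\in B$, $s_k\notin U\cup U'$ whose mutual distances tend to $0$, and a common limit point lies in $A\cap B$ but not in $U\cup U'$. Since $\varepsilon<\gamma$, such a set lies in $U$ or in $U'$. Let $f\colon X\to T$ be an $\varepsilon$-map onto a tree and $H=f(A)\cap f(B)$, a connected set. For $t\in H$ the fiber $f^{-1}(t)$ lies in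 $U$ or in $U'$. So $H\setminus f(X\setminus U)$ and $H\setminus f(X\setminus U')$ are disjoint relatively open sets that cover $H$, and they contain $f(P)$ and $f(P')$ respectively. This contradicts the connectedness of $H$.
\end{proof}

\begin{example}\label{ex:solenoid}
Let $\Sigma$ be the inverse limit of unit circles $S^1\subset\mathbb{C}$ with bonding maps $z\mapsto z^2$.

\emph{$\Sigma$ is hereditarily unicoherent.} Let $A$ be a proper subcontinuum. By (F1), some $p_m(A)$ lies in an arc of length $\ell<2\pi$. The preimage of this arc under squaring consists of two disjoint arcs of length $\ell/2$, and the connected set $p_{m+1}(A)$ lies in one of them. So the length of $p_m(A)$ tends to $0$. If $A,B$ are proper subcontinua, then for large $m$ the sets $p_m(A),p_m(B)$ are arcs or points of length less than $\pi$, and their intersection is connected. By (F1), $A\cap B=\varprojlim\,(p_m(A)\cap p_m(B))$ is connected.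

\emph{$\Sigma$ is not tree-like.} Call $\alpha\colon S\to\mathbb{R}$ an \emph{argument} on $S\subset\Sigma$ if $\alpha$ is continuous and $p_0=\exp(i\alpha)$ on $S$. There is no argument on $\Sigma$: along the path $\gamma(t)=(\exp(it/2^m))_{m\ge0}$, $t\ge0$, the continuous function $\alpha(\gamma(t))-t$ takes values in $2\pi\mathbb{Z}$, so it is constant and $\alpha$ is unbounded on a compact space. Now choose $\varepsilon$ so that $p_0$ maps sets of diameter less than $\varepsilon$ into arcs of length less than $1$. Such a set carries arguments of oscillation less than $1$, and two of these differ by a constant in $2\pi\mathbb{Z}$. Suppose $f\colon\Sigma\to T$ is an $\varepsilon$-map onto a tree, necessarily nondegenerate. Since $f$ is a closed map, each point of $T$ has a neighborhood whose preimage has diameter less than $\varepsilon$; subdivide $T$ so that each edge lies in such a neighborhood. Order the edges $e_1,e_2,\dots$ so that $e_k$ meets $e_1\cup\dots\cup e_{k-1}$ in one vertex $v_k$, and choose successively on $f^{-1}(e_k)$ the argument of oscillation less than $1$ that agrees on $f^{-1}(v_k)$ with the earlier choices. These glue to an argument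 on $\Sigma$, a contradiction.
\end{example}

The solenoid unwinds the circle without becoming tree-like. By Theorem~\ref{thm:main} it is not in $\mathrm{AR}(\mathcal{HU})$. It will return as the first, unsuccessful, candidate for the continuum $Z$ over a cycle.

\section{Pushing hereditarily unicoherent continua into $X$}\label{sec:glue}

Let $X\subset Q$. We say that a map $\varphi\colon Z\to Q$ can be \emph{$\varepsilon$-pushed into $X$} if there is a map $g\colon Z\to X$ with $d(g,\varphi)<\varepsilon$. To obtain such maps from condition (b), we must build members of $\mathcal{HU}$ that contain $X$ and copies of given continua. We attach each copy at a single point; attaching an arc to an arc at both ends would create a circle.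

\begin{lemma}\label{lem:glue}
Let $Y$ be a continuum and $X\subset Y$ a subcontinuum with $X\in\mathcal{HU}$. Suppose $Y\setminus X$ is the union of countably many pairwise disjoint open sets $O_n$ such that $W_n=\operatorname{cl}O_n=O_n\cup\{x_n\}$ with $x_n\in X$, and $W_n\in\mathcal{HU}$. Then $Y\in\mathcal{HU}$.
\end{lemma}

\begin{proof}
We show that a subcontinuum of $Y$ meets each of the pieces $X$, $W_n$ in a connected set, and then use the hypothesis on the pieces. First note:
\begin{equation}\label{eq:accum}
\text{if $y_k\in W_{n_k}$ with distinct $n_k$ and $y_k\to y$, then $y\in X$.}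
\end{equation}
Otherwise $y\in O_m$ for some $m$, so $y_k\in O_m$ for large $k$; since $O_m$ misses $W_n=O_n\cup\{x_n\}$ for $n\ne m$, this forces $n_k=m$ for all large $k$.

Let $C\subset Y$ be a continuum.

\emph{Step 1. If $C$ meets $O_n$ and $C\not\subset O_n$, then $x_n\in C$ and $C\cap W_n$ is connected.} If $x_n\notin C$, then $C\cap O_n=C\cap W_n$ is nonempty, open and closed in $C$, so $C\subset O_n$, a contradiction. Suppose $C\cap W_n=S\sqcup S'$ with $S,S'$ closed, $x_n\in S$ and $S'\ne\emptyset$. Then $S'\subset O_n$, and $S'$ is closed in $C$ and open in $C\cap O_n$, which is open in $C$. So $C=S'\subset O_n$, again a contradiction. In the remaining cases $C\cap W_n$ is $C$, $\{x_n\}$ or empty. Thus $C\cap W_n$ is always empty or a continuum.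

\emph{Step 2. The set $C\cap X$ is connected, and if it is empty, then $C$ lies in one $O_n$.} If $C\cap X=\emptyset$, the connected set $C$ is covered by the disjoint open sets $O_n$ and lies in one of them. Suppose $C\cap X=D_1\sqcup D_2$ with $D_1,D_2$ nonempty and closed. If $C$ meets $O_n$, then $x_n\in C\cap X$ by Step 1. Let $J_i$ be the set of $n$ such that $C$ meets $O_n$ and $x_n\in D_i$, and put $F_i=D_i\cup\bigcup_{n\in J_i}(C\cap W_n)$. Then $C=F_1\sqcup F_2$, and it remains to show that $F_i$ is closed. Let points of $F_i$ converge to $y$. If infinitely many lie in $D_i$ or in one set $C\cap W_n$, then $y\in F_i$. Otherwise we may assume that they are $y_k\in C\cap W_{n_k}$ with distinct $n_k\in J_i$. By (F2) we may assume that the continua $C\cap W_{n_k}$ converge to a continuum $E\ni y$ and that $x_{n_k}$ converges to a point of $D_i\cap E$. By \eqref{eq:accum}, $E\subset C\cap X=D_1\sqcup D_2$. As $E$ is connected and meets $D_i$, we get $y\in E\subset D_i$. So $C$ is disconnected, a contradiction.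

\emph{Step 3.} Let $C,C'\subset Y$ be continua. If $C\cap X=\emptyset$, then $C\subset O_n$ for some $n$, and $C\cap C'=C\cap(C'\cap W_n)$ is connected because $W_n\in\mathcal{HU}$. The case $C'\cap X=\emptyset$ is symmetric. If both meet $X$, then $H=(C\cap X)\cap(C'\cap X)$ is connected because $X\in\mathcal{HU}$. Whenever $C\cap C'$ meets $O_n$, Step 1 gives $x_n\in H$, and $(C\cap W_n)\cap(C'\cap W_n)$ is connected and contains $x_n$. So $C\cap C'$ is the union of $H$ and of connected sets meeting $H$.
\end{proof}

In particular, attaching an arc by one endpoint to a member of $\mathcal{HU}$ gives a member of $\mathcal{HU}$. Next we attach a whole sequence of continua that accumulates on $X$ in a prescribed way.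

\begin{lemma}\label{lem:attach}
Let $X\subset Q$, $X\in\mathcal{HU}$. For $n\ge1$ let $Z_n\in\mathcal{HU}$ be nondegenerate, $z_n\in Z_n$, and let $\varphi_n\colon Z_n\to N_{1/n}(X)$ be a map with $\varphi_n(z_n)\in X$. Then there are a continuum $Y\in\mathcal{HU}$ containing $X$ and embeddings $\iota_n\colon Z_n\to Y$ with $\iota_n(z_n)=\varphi_n(z_n)$ such that:
\begin{enumerate}
\item[(1)] $Y\setminus X$ is the disjoint union of the open sets $O_n=\iota_n(Z_n\setminus\{z_n\})$;
\item[(2)] if $r\colon Y\to X$ is a map with $d(r(x),x)<\varepsilon$ for all $x\in X$, then $d(r\iota_n,\varphi_n)<\varepsilon$ for all but finitely many $n$.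
\end{enumerate}
\end{lemma}

\begin{proof}
The maps $\varphi_n$ need not be injective and their images may overlap, so we take their graphs. Let $L$ be the topological disjoint union of the spaces $Z_n\setminus\{z_n\}$. It is locally compact and second countable, so its one-point compactification $L^+=L\cup\{\infty\}$ is compact metrizable. Let $\varphi\colon L\to Q$ equal $\varphi_n$ on $Z_n\setminus\{z_n\}$, and put
\[
Y=\{(\varphi(l),l):l\in L\}\cup(X\times\{\infty\})\subset Q\times L^+ ,
\]
identifying $X$ with $X\times\{\infty\}$.

The set $Y$ is closed. Since $X\times\{\infty\}$ is closed, it suffices to consider $(\varphi(l_k),l_k)\to(q,l)$ with $l_k\in L$. If $l\in L$, then $q=\varphi(l)$. If $l=\infty$, pass to a subsequence such that either all $l_k$ lie in one $Z_n$, or $l_k\in Z_{n_k}$ with $n_k\to\infty$. In the first case $l_k$ leaves every compact subset of $Z_n\setminus\{z_n\}$, so $l_k\to z_n$ in $Z_n$ and $q=\varphi_n(z_n)\in X$. In the second case $d(\varphi(l_k),X)<1/n_k$, so $q\in X$.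

Define $\iota_n(z)=(\varphi_n(z),z)$ for $z\ne z_n$ and $\iota_n(z_n)=(\varphi_n(z_n),\infty)$. This map is injective, and it is continuous at $z_n$ because a sequence in $Z_n\setminus\{z_n\}$ converging to $z_n$ leaves every compact subset of $L$. So $\iota_n$ is an embedding. The set $O_n=Y\cap(Q\times(Z_n\setminus\{z_n\}))$ is open in $Y$, which gives (1). Since $Z_n$ is connected and nondegenerate, $z_n$ is not isolated, so $W_n=\iota_n(Z_n)$ is the closure of $O_n$. Each $W_n$ meets $X$, so $Y$ is connected, and $Y\in\mathcal{HU}$ by Lemma~\ref{lem:glue}.

For (2), let $\Phi\colon Y\to Q$ be the first projection; it is the identity on $X$, and $\Phi\iota_n=\varphi_n$. The compact set $\{y\in Y:d(r(y),\Phi(y))\ge\varepsilon\}$ misses $X$, so it is covered by the disjoint open sets $O_n$ and meets only finitely many of them. For all other $n$ it misses $W_n\subset O_n\cup X$.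
\end{proof}

\begin{proposition}\label{prop:pushHU}
Let $X\subset Q$, $X\in\mathcal{HU}$, satisfy \emph{(b)}. For every $\varepsilon>0$ there is $\delta>0$ such that, for every $Z\in\mathcal{HU}$ with $\dim Z\le1$, every map $\varphi\colon Z\to N_\delta(X)$ can be $\varepsilon$-pushed into $X$.
\end{proposition}

\begin{proof}
Suppose not. Then for some $\varepsilon>0$ and each $n\ge1$ there are $Z_n\in\mathcal{HU}$ with $\dim Z_n\le 1$ and a map $\varphi_n\colon Z_n\to N_{1/n}(X)$ that cannot be $\varepsilon$-pushed into $X$. The image of $\varphi_n$ may miss $X$, so we add a whisker. Pick $a_n\in Z_n$ and $x_n\in X$ with $d(\varphi_n(a_n),x_n)<1/n$. Let $Z_n^+$ be $Z_n$ with an arc attached at $a_n$, let $z_n$ be the free end of the arc, and extend $\varphi_n$ by mapping the arc affinely onto the segment from $\varphi_n(a_n)$ to $x_n$. This segment lies in $B(x_n,1/n)\subset N_{1/n}(X)$. The continua $Z_n^+$ are nondegenerate members of $\mathcal{HU}$, and $\dim Z_n^+\le1$ by (F3). Let $Y$ be given by Lemma~\ref{lem:attach}. The set $Y\setminus X$ is the union of the sets $O_n$, which are closed in it and embed in $Z_n^+$, so $\dim(Y\setminus X)\le1$ by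 (F3). By (b) there is $r\colon Y\to X$ with $d(r(x),x)<\varepsilon$ on $X$. By Lemma~\ref{lem:attach}(2), for large $n$ the map $r\iota_n|_{Z_n}$ is an $\varepsilon$-push of $\varphi_n$ into $X$, a contradiction.
\end{proof}

This is the only use of condition (b). The point of gluing all counterexamples at once is that $\delta$ does not depend on $Z$.

\section{Unwinding a graph}\label{sec:unwind}

Let $\kappa\colon|K|\to Q$ map a graph close to $X$. We look for $Z\in\mathcal{HU}$ and $\pi\colon Z\to|K|$ such that a push of $\kappa\pi$ yields a push of $\kappa$. We shall take $Z=\varprojlim|\Gamma_m|$ with $\Gamma_0=K$. A map of $Z$ into $X$ is approximated by a map defined on some $|\Gamma_m|$, and up to a small error such a map is recorded by finite data: cut $X$ into $M$ small pieces and \emph{color} each vertex of $\Gamma_m$ by the name of a piece near its image. Each edge then imposes a constraint on the colors of its ends (the two pieces can be joined by a path close to $X$ and close to the image of the edge), and the constraint depends only on where the edge lies in $|K|$. So the step from a graph $G$ to the next graph must have two properties. \emph{Descent:}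 a coloring of the new graph that satisfies the constraints yields one of $G$. \emph{Unwinding:} connected subgraphs $A,B$ of $G$ with disconnected intersection do not lift.

\subsection*{The triangle}
Let $G$ be the triangle with oriented edges $a\to b$, $b\to c$, $c\to a$. Covering spaces unwind $G$, as in the solenoid, but descent fails for them. Take two colors, and require different colors along $ab$ and equal colors along $bc$ and $ca$. No coloring of the triangle satisfies this, whereas on the double cover, the hexagon $a_1b_1c_1a_2b_2c_2$, the colors $1,2,2,2,1,1$ do.

Let instead $A$ be the edge $ab$ and $B=bc\cup ca$, so that $A\cap B=\{a,b\}$. Let $S_N$ be the set of pairs $(i,j)$ of integers with $1\le i<j\le N$, and let $T_N$ be the graph with vertices $(v,(i,j))$, $v\in\{a,b,c\}$, $(i,j)\in S_N$, whose edges are as follows. Over $bc$ and $ca$ we join vertices with the same pair, which gives one copy of $B$ for each pair. Over $ab$ we join $(a,(i,j))$ to $(b,(j,k))$ whenever $i<j<k$. See Figure~\ref{fig:triangle}.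

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.3cm,y=0.75cm]
\draw[very thick] (2,0)--(2,2);
\draw[very thick] (3,2)--(3,4);
\foreach \xa/\xb/\xm/\yy in {1/4/2.5/5,1/3/2/4,3/4/3.5/3,2/3/2.5/2,1/2/1.5/1,2/4/3/0}{
  \draw (\xa,\yy)--(\xb,\yy);
  \fill (\xa,\yy) circle (2.2pt);
  \draw[fill=white] (\xb,\yy) circle (2.2pt);
  \fill (\xm,\yy) +(-1.5pt,-1.5pt) rectangle +(1.5pt,1.5pt);
  \node[above] at (\xm,\yy) {\scriptsize $(\xa,\xb)$};
}
\foreach \xa in {1,2,3,4}{\node at (\xa,-0.8) {\small $\xa$};}
\end{tikzpicture}
\caption{The graph $T_4$ over the triangle $abc$. For each pair $i<j$ there is a horizontal copy of the path $bca$, running from abscissa $i$ (black disk, over $b$) through a square (over $c$) to abscissa $j$ (white disk, over $a$). The thick vertical edges lie over $ab$ and join the white end of the copy $(i,j)$ to the black end of the copy $(j,k)$.}\label{fig:triangle}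
\end{figure}

\emph{Descent holds for large $N$.} Let $\chi$ color the vertices of $T_N$ with $M$ colors. Give the pair $(i,j)$ the triple of colors of the vertices $(a,(i,j))$, $(b,(i,j))$, $(c,(i,j))$. By (F5) there are $i<j<k$ such that $(i,j)$ and $(j,k)$ have the same triple, which is a coloring $\chi_0$ of $G$. The colors that $\chi_0$ gives to the ends of $bc$ and of $ca$ occur on edges of the copy $(i,j)$, and those it gives to the ends of $ab$ occur on the edge from $(a,(i,j))$ to $(b,(j,k))$. So $\chi_0$ satisfies on each edge of $G$ any constraint that $\chi$ satisfies on all edges over it.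

\emph{The pair $A,B$ is unwound.} Suppose a vertex over $a$ and a vertex over $b$ are joined both by a walk over $B$ and by a walk over $A$. The first walk stays in one horizontal copy $(i,j)$, so the two vertices have abscissas $j$ and $i$. The second walk is vertical, so the abscissas are equal. This contradicts $i<j$.

The graph $T_N$ still has cycles, even ones that wind exactly once around the triangle. In $T_5$, go from $(a,(1,2))$ to $(b,(2,3))$, through the copies $(2,3)$ and $(3,4)$ forward to $(b,(4,5))$, back to $(a,(2,4))$, through the copy $(2,4)$ backward, and back to $(a,(1,2))$; this crosses $ab$ three times forward and twice backward. Such a cycle is not the union of a walk over $A$ and a walk over $B$, and it is unwound only at the next stage. This is why we iterate and pass to an inverse limit.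

\subsection*{The graph $G[N]$}
In general the pair $A,B$ is not known in advance, so we use one coordinate in $S_N$ for each conceivable rule of crossing edges. Let $G$ be a graph, each edge being given an orientation. Let $\Theta=\{\theta_1,\dots,\theta_t\}$ be the set of \emph{all} functions $E(G)\to\{0,1,-1\}$, and let $N\ge2$. The graph $G[N]$ has vertices $(v,x)$ with $v\in V(G)$ and $x=(x_1,\dots,x_t)\in S_N^t$; we write $x_\theta=x_k$ when $\theta=\theta_k$. For an edge $e=(v\to w)$ of $G$, the vertices $(v,x)$ and $(w,x')$ are joined by an edge \emph{over $e$} if and only if for every $\theta\in\Theta$: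
\begin{itemize}
\item if $\theta(e)=0$, then $x_\theta=x'_\theta$;
\item if $\theta(e)=1$, then $x_\theta=(i,j)$ and $x'_\theta=(j,k)$ for some $i<j<k$;
\item if $\theta(e)=-1$, then $x_\theta=(j,k)$ and $x'_\theta=(i,j)$ for some $i<j<k$.
\end{itemize}
Since $G$ is simple, so is $G[N]$, and $(v,x)\mapsto v$ defines a simplicial map $|G[N]|\to|G|$, the \emph{natural map}, carrying each edge over $e$ affinely onto $e$. The graph $T_N$ is what one gets from the single function $\theta$ with $\theta(ab)=1$, $\theta(bc)=\theta(ca)=0$.

\begin{lemma}[Descent]\label{lem:ramsey}
Given $G$ and $M$, the following holds for all sufficiently large $N$. For every $\chi\colon V(G[N])\to\{1,\dots,M\}$ there is $\chi_0\colon V(G)\to\{1,\dots,M\}$ such that over each edge $e=(v\to w)$ of $G$ there is an edge of $G[N]$ joining vertices $(v,x)$ and $(w,x')$ with $\chi(v,x)=\chi_0(v)$ and $\chi(w,x')=\chi_0(w)$.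
\end{lemma}

\begin{proof}
A $2t$-element subset $s_1<\dots<s_{2t}$ of $\{1,\dots,N\}$ determines the point $x=((s_1,s_2),\dots,(s_{2t-1},s_{2t}))$ of $S_N^t$; assign to the subset the function $v\mapsto\chi(v,x)$, one of $M^{|V(G)|}$ possibilities. By (F5), for large $N$ there is a set
\[
a_1<b_1<d_1<a_2<b_2<d_2<\dots<a_t<b_t<d_t
\]
all of whose $2t$-element subsets receive the same function $\chi_0$. The $k$-th block serves the $k$-th coordinate: if each $x_k$ is $(a_k,b_k)$ or $(b_k,d_k)$, then $x$ is determined by a $2t$-element subset of this set, so $\chi(v,x)=\chi_0(v)$ for all $v$. Given $e=(v\to w)$, put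
\[
(x_k,x_k')=\begin{cases}
((a_k,b_k),(a_k,b_k)) & \text{if } \theta_k(e)=0,\\
((a_k,b_k),(b_k,d_k)) & \text{if } \theta_k(e)=1,\\
((b_k,d_k),(a_k,b_k)) & \text{if } \theta_k(e)=-1.
\end{cases}
\]
Then $(v,x)$ and $(w,x')$ are joined over $e$, and their colors are $\chi_0(v)$ and $\chi_0(w)$.
\end{proof}

\begin{lemma}[Unwinding]\label{lem:limitHU}
Let $\Gamma_0,\Gamma_1,\dots$ be nonempty connected graphs such that $\Gamma_{m+1}$ is a component of $(\operatorname{sd}\Gamma_m)[N_m]$ for some $N_m\ge2$ and some orientation of the edges, and let $p_{m,m+1}\colon|\Gamma_{m+1}|\to|\operatorname{sd}\Gamma_m|=|\Gamma_m|$ be the natural map. Then $Z=\varprojlim|\Gamma_m|$ is a hereditarily unicoherent continuum with $\dim Z\le1$.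
\end{lemma}

\begin{proof}
By (F1) and (F3), $Z$ is a continuum and $\dim Z\le1$. Give the edges of $\Gamma_m$ length $2^{-m}$ and use path metrics. Then $p_{m,m+1}$ maps each edge isometrically onto an edge of $\operatorname{sd}\Gamma_m$, so all $p_{nm}$ are $1$-Lipschitz.

\emph{Step 1: approximating subcontinua by subgraphs.} For a continuum $A\subset Z$ let $A^m$ be the smallest subgraph of $\Gamma_m$ containing $p_m(A)$, that is, the union of $p_m(A)$ and all edges whose interior meets $p_m(A)$. It is connected. We have $p_{m,m+1}(A^{m+1})\subset A^m$: the set $p_{m+1}(A)$ maps onto $p_m(A)$, and an edge of $\Gamma_{m+1}$ whose interior meets $p_{m+1}(A)$ maps onto a half of an edge of $\Gamma_m$ whose interior meets $p_m(A)$. Moreover $\varprojlim A^m=A$. Indeed, if $p_m(z)\in A^m$ for all $m$, choose $a^{(m)}\in A$ with $p_m(a^{(m)})$ within $2^{-m}$ of $p_m(z)$. Then $p_n(a^{(m)})$ is within $2^{-m}$ of $p_n(z)$ for all $n\le m$, so $a^{(m)}\to z$ and $z\in A$. This is where the subdivisions are needed.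

\emph{Step 2: a separation at a finite stage.} Suppose $A,B\subset Z$ are continua and $A\cap B=P\sqcup P'$ with $P,P'$ nonempty and closed. There is $n$ with $p_n(P)\cap p_n(P')=\emptyset$: otherwise the compact sets $\{(z,z')\in P\times P':p_n(z)=p_n(z')\}$ are nonempty and decreasing, and a point of their intersection has $z=z'$. Choose disjoint open sets $U\supset p_n(P)$ and $U'\supset p_n(P')$ in $|\Gamma_n|$. There is $m\ge n$ with $p_{nm}(A^m\cap B^m)\subset U\cup U'$: otherwise (F1), applied to the compact sets $(A^m\cap B^m)\setminus p_{nm}^{-1}(U\cup U')$, gives a point $z\in\varprojlim A^m\cap\varprojlim B^m=A\cap B$ with $p_n(z)\notin U\cup U'$. Fix such an $m$, and let $P_m$ and $P'_m$ be the parts of $A^m\cap B^m$ that $p_{nm}$ maps into $U$ and $U'$. They are disjoint, open and closed in the subgraph $A^m\cap B^m$, hence subgraphs, and they contain $p_m(P)$ and $p_m(P')$.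

\emph{Step 3: the function $\theta$.} Let $G=\operatorname{sd}\Gamma_m$ and regard $A^m,B^m,P_m,P'_m$ as subgraphs of $G$. We need a rule that is trivial along $B^m$ and records, along $A^m$, the passage from $P_m$ to $P'_m$. For a vertex $v$ of $A^m$ let $u(v)=1$ if $v\in P'_m$ and $u(v)=0$ otherwise. Define $\theta\in\Theta$ by $\theta(e)=u(w)-u(v)$ for edges $e=(v\to w)$ of $A^m$, and $\theta(e)=0$ for all other edges of $G$. An edge of $B^m$ that is also an edge of $A^m$ lies in $P_m$ or in $P'_m$, so $u$ agrees at its ends. Hence $\theta=0$ on all edges of $B^m$.

\emph{Step 4: the contradiction at stage $m+1$.} The subgraph $A^{m+1}\cap B^{m+1}$ contains $p_{m+1}(P)$ and maps into $P_m\sqcup P'_m$. A component of it that meets $p_{m+1}(P)$ has connected image meeting $P_m$, hence contained in $P_m$; so it has a vertex $(v,x)$ with $v\in P_m$, and $u(v)=0$. In the same way $P'$ gives a vertex $(w,y)$ of $A^{m+1}\cap B^{m+1}$ with $w\in P'_m$, and $u(w)=1$.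

The graph $B^{m+1}$ is connected and its edges lie over edges of $B^m$, on which $\theta=0$. So the $\theta$-coordinate is constant on its vertices, and $x_\theta=y_\theta=(i,j)$ with $i<j$.

For a vertex $(v',x')$ of $A^{m+1}$ let $J(v',x')$ be the second entry of $x'_\theta$ if $u(v')=0$ and the first entry if $u(v')=1$; this is the abscissa in Figure~\ref{fig:triangle}. An edge of $A^{m+1}$ lies over an edge $e=(v'\to w')$ of $A^m$, and $J$ agrees at its ends:
\begin{itemize}
\item if $\theta(e)=0$, then $u(v')=u(w')$ and the $\theta$-coordinates are equal;
\item if $\theta(e)=1$, then $u(v')=0$, $u(w')=1$, the $\theta$-coordinates over $v'$ and $w'$ are $(i',j')$ and $(j',k')$, and both values are $j'$;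
\item if $\theta(e)=-1$, then $u(v')=1$, $u(w')=0$, the $\theta$-coordinates over $v'$ and $w'$ are $(j',k')$ and $(i',j')$, and both values are $j'$.
\end{itemize}
As $A^{m+1}$ is connected, $J(v,x)=J(w,y)$. But $J(v,x)=j$ and $J(w,y)=i$, which contradicts $i<j$.
\end{proof}

\section{Pushing graphs into $X$}\label{sec:descent}

We now combine descent and unwinding. Finitely many colors cannot locate points of $X$ exactly, so one application moves a graph only into a neighborhood $N_\eta(X)$. What matters is that $\eta$ may be taken arbitrarily small while the displacement stays below $3\rho$; this allows iteration.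

\begin{lemma}\label{lem:descent}
Let $X\subset Q$ be nonempty and compact, $K$ a connected graph with at least one edge, $\kappa\colon|K|\to Q$ a map, and $0<\eta\le\rho$. Suppose that for every $Z\in\mathcal{HU}$ with $\dim Z\le1$ and every map $\pi\colon Z\to|K|$, the map $\kappa\pi$ can be $\rho$-pushed into $X$. Then there is a map $\lambda\colon|K|\to N_\eta(X)$ with $d(\lambda,\kappa)<3\rho$.
\end{lemma}

\begin{proof}
Subdividing $K$, we may assume $\operatorname{diam}\kappa(e)<\rho$ for each edge $e$. Write $X=C_1\cup\dots\cup C_M$ with nonempty sets $C_j$ of diameter less than $\eta/3$, and choose $y_j\in C_j$. For a graph $\Gamma$ and a map $\beta\colon|\Gamma|\to Q$, call a coloring $\chi\colon V(\Gamma)\to\{1,\dots,M\}$ \emph{admissible for $(\Gamma,\beta)$} if for every edge $e=vw$ of $\Gamma$ there is a path from $y_{\chi(v)}$ to $y_{\chi(w)}$ in $N_\eta(X)\cap N_{\rho+\eta}(\beta(e))$.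

\emph{Step 1: an admissible coloring $\chi$ of $(K,\kappa)$ gives $\lambda$.} Put $\lambda(v)=y_{\chi(v)}$ at vertices and use the given paths on edges. Every $s\in|K|$ lies in an edge $e$, because $K$ is connected and has an edge. There is $s'\in e$ with $d(\lambda(s),\kappa(s'))<\rho+\eta$, so $d(\lambda(s),\kappa(s))<2\rho+\eta\le3\rho$.

Assume from now on that $(K,\kappa)$ has no admissible coloring.

\emph{Step 2: a tower without admissible colorings.} Let $\Gamma$ be connected and let $(\Gamma,\beta)$ have no admissible coloring. Then $(G,\beta)$ with $G=\operatorname{sd}\Gamma$ has none: restricting one to $V(\Gamma)$ and concatenating the paths of the two halves $e',e''$ of an edge $e$, which lie in $N_{\rho+\eta}(\beta(e))$ because $e',e''\subset e$, we would get one for $(\Gamma,\beta)$. Orient the edges of $G$, take $N$ as in Lemma~\ref{lem:ramsey} for $G$ and $M$, and let $p\colon|G[N]|\to|G|$ be the natural map. Then $(G[N],\beta p)$ has no admissible coloring. For if $\chi$ were one, take $\chi_0$ from Lemma~\ref{lem:ramsey}: over each edge $e$ of $G$ there is an edge $\tilde e$ whose ends have the same colors as the ends of $e$, and $\beta p(\tilde e)=\beta(e)$,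 so the path for $\tilde e$ serves for $e$. Finally, admissible colorings of all components of $G[N]$ would combine, so some component has none. Starting with $\Gamma_0=K$, we obtain graphs $\Gamma_m$ as in Lemma~\ref{lem:limitHU} such that, with $\beta_m=\kappa p_{0m}$, no pair $(\Gamma_m,\beta_m)$ has an admissible coloring. Let $Z=\varprojlim|\Gamma_m|$. By Lemma~\ref{lem:limitHU} and the hypothesis there is $g\colon Z\to X$ with $d(g,\kappa p_0)<\rho$. Choose $\eta'$ with $0<\eta'\le\eta/3$ and $\eta'<\rho-d(g,\kappa p_0)$.

\emph{Step 3: bringing $g$ down to a finite stage.} The functions $f p_n$ with $n\ge0$ and $f\in C(|\Gamma_n|)$ form a subalgebra of $C(Z)$, since $fp_n=(fp_{nm})p_m$ for $m\ge n$; it contains the constants and separates points. By the Stone--Weierstrass theorem it is dense. Choose $I$ with $\sum_{i>I}i^{-2}<\eta'^2/2$, and approximate the coordinates $g_1,\dots,g_I$ of $g$ within $\eta'/\sqrt{2I}$ by functions $f_ip_n$ with a common $n$. Replacing $f_i$ by $\min(\max(f_i,0),1/i)$ does not increase the error. Then $g'=(f_1,\dots,f_I,0,0,\dots)$ maps $|\Gamma_n|$ into $Q$ and $d(g'p_n,g)<\eta'$.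

This controls $g'$ only on $p_n(Z)$, and we have not arranged that the projections be onto. So consider, for $m\ge n$, the compact sets
\[
F_m=\{s\in|\Gamma_m| : d(g'p_{nm}(s),X)\ge\eta' \ \text{ or }\ d(g'p_{nm}(s),\beta_m(s))\ge\rho\}.
\]
Since $p_{n,m+1}=p_{nm}\,p_{m,m+1}$ and $\beta_{m+1}=\beta_m\,p_{m,m+1}$, we have $p_{m,m+1}(F_{m+1})\subset F_m$. If all $F_m$ were nonempty, (F1) would give $z\in Z$ with $p_n(z)\in F_n$. This is impossible, because $d(g'p_n(z),X)\le d(g'p_n(z),g(z))<\eta'$ and $d(g'p_n(z),\kappa p_0(z))<\eta'+d(g,\kappa p_0)<\rho$. So $F_m=\emptyset$ for some $m$, and $h=g'p_{nm}$ maps $|\Gamma_m|$ into $N_{\eta/3}(X)$ with $d(h,\beta_m)<\rho$.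

\emph{Step 4: coloring $\Gamma_m$.} For each vertex $v$ of $\Gamma_m$ pick $x_v\in X$ with $d(h(v),x_v)<\eta/3$ and a color $\chi(v)$ with $x_v\in C_{\chi(v)}$. Both $h(v)$ and $y_{\chi(v)}$ lie in the convex set $B(x_v,\eta/3)$, so the segment $\sigma_v$ joining them lies in this ball; thus $\sigma_v\subset N_\eta(X)$, and $\sigma_v$ is within $2\eta/3$ of $h(v)$, hence within $\rho+\eta$ of $\beta_m(v)$. For an edge $e=vw$, follow $\sigma_v$ from $y_{\chi(v)}$ to $h(v)$, then $h|_e$ to $h(w)$, then $\sigma_w$ to $y_{\chi(w)}$. This path lies in $N_\eta(X)\cap N_{\rho+\eta}(\beta_m(e))$. So $\chi$ is admissible for $(\Gamma_m,\beta_m)$, contrary to Step 2.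
\end{proof}

\begin{proposition}\label{prop:pushgraphs}
Let $X\subset Q$, $X\in\mathcal{HU}$, satisfy \emph{(b)}. For every $\varepsilon>0$ there is $\delta>0$ such that, for every connected graph $K$ with at least one edge, every map $\kappa\colon|K|\to N_\delta(X)$ can be $\varepsilon$-pushed into $X$.
\end{proposition}

\begin{proof}
For $k\ge0$ let $\rho_k=2^{-k}\varepsilon/8$, and let $\delta_k$ be given by Proposition~\ref{prop:pushHU} for $\rho_k$; decreasing it, assume $\delta_k\le2^{-k}$. Put $\delta=\delta_0$ and $\kappa_0=\kappa$. Suppose $\kappa_k\colon|K|\to N_{\delta_k}(X)$ is given. For $Z\in\mathcal{HU}$ with $\dim Z\le1$ and $\pi\colon Z\to|K|$, the map $\kappa_k\pi$ takes values in $N_{\delta_k}(X)$, so it can be $\rho_k$-pushed into $X$. Lemma~\ref{lem:descent} with $\rho=\rho_k$ and $\eta=\min(\rho_k,\delta_{k+1})$ gives $\kappa_{k+1}\colon|K|\to N_{\delta_{k+1}}(X)$ with $d(\kappa_{k+1},\kappa_k)<3\rho_k$. The sequence $(\kappa_k)$ is uniformly Cauchy. Its limit $\lambda$ maps into $X$ because $\delta_k\to0$ and $X$ is closed, and $d(\lambda,\kappa)\le\sum_k3\rho_k=\tfrac34\varepsilon<\varepsilon$.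
\end{proof}

\section{Nerves: the implication (b)$\Rightarrow$(c)}\label{sec:nerve}

Hereditary unicoherence of $X$ now enters a second time, through the following observation:
\begin{equation}\label{eq:dendrite}
\text{if $X\in\mathcal{HU}$, the image of a connected graph under a map into $X$ is a dendrite.}
\end{equation}
Indeed, the image is a locally connected continuum by (F4), and $X$ contains no simple closed curve. Pushing graphs is not enough without this: graphs near a circle in the plane are pushed into it by radial projection, yet the circle is not tree-like by Lemma~\ref{lem:treeHU}.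

\begin{proof}[Proof of \emph{(b)}$\Rightarrow$\emph{(c)}]
Embed $X$ in $Q$, let $\varepsilon>0$, and let $\delta$ be as in Proposition~\ref{prop:pushgraphs}. Let $\mu=\min(\varepsilon,\delta,\operatorname{diam}X)$ and let $\mathcal U$ be a finite cover of $X$ by nonempty open subsets of $X$ of diameter less than $\mu$. No element of $\mathcal U$ equals $X$, so $\mathcal U$ has more than one element. The \emph{nerve} $\mathcal N$ of $\mathcal U$ is the simplicial complex whose vertices are the elements of $\mathcal U$ and whose simplices are the subfamilies with a common point. Its $1$-skeleton $K$ is connected, and so has an edge: otherwise the union of the vertices of one component and the union of the remaining vertices would be disjoint nonempty open sets covering $X$. Let $\psi\colon X\to|\mathcal N|$ be the map whose barycentric coordinate at $U$ is $d(x,X\setminus U)/\sum_{V\in\mathcal U}d(x,X\setminus V)$. Then $\psi(x)$ lies in the simplex spanned by the elements of $\mathcal U$ that contain $x$.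

\emph{Pushing the $1$-skeleton.} Choose $x_U\in U$, and let $\kappa\colon|K|\to Q$ be affine on edges with $\kappa(U)=x_U$. Let $\sigma$ be a simplex of $\mathcal N$, with $1$-skeleton $\sigma^{(1)}$, and let $x$ be a common point of its vertices. Then $x_U\in B(x,\mu)$ for each vertex $U$ of $\sigma$, so $\kappa(\sigma^{(1)})\subset B(x,\mu)$ by convexity. In particular $\kappa(|K|)\subset N_\delta(X)$, and there is $\lambda\colon|K|\to X$ with $d(\lambda,\kappa)<\varepsilon$. Put $D=\lambda(|K|)$ and $D_\sigma=\lambda(\sigma^{(1)})$. By \eqref{eq:dendrite} these are dendrites. Also $\operatorname{diam}D_\sigma\le2\mu+2\varepsilon$, and $D_\tau\subset D_\sigma$ when $\tau$ is a face of $\sigma$.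

\emph{Filling in the simplices.} An arbitrary extension of $\lambda$ to a map $|\mathcal N|\to D$ would give no control of distances; the small dendrites $D_\sigma$ provide it. We extend $\lambda$ to $\Lambda\colon|\mathcal N|\to D$ with $\Lambda(\sigma)\subset D_\sigma$ for all $\sigma$, by induction on dimension. For vertices and edges $\sigma=\sigma^{(1)}$ and the inclusion holds. If $\dim\sigma\ge2$ and $\Lambda$ is defined on all proper faces $\tau$ of $\sigma$, then $\Lambda(\partial\sigma)\subset\bigcup_\tau D_\tau\subset D_\sigma$, and $\Lambda|_{\partial\sigma}$ extends to a map $\sigma\to D_\sigma$ by (F4).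

\emph{Estimating.} Let $f_0=\Lambda\psi\colon X\to D$. Given $x\in X$, let $\sigma$ be the simplex spanned by the elements of $\mathcal U$ containing $x$, and let $U$ be a vertex of $\sigma$. Then $f_0(x)$ and $\lambda(U)$ lie in $D_\sigma$, so
\[
d(f_0(x),x)\le\operatorname{diam}D_\sigma+d(\lambda(U),x_U)+d(x_U,x)<(2\mu+2\varepsilon)+\varepsilon+\mu\le6\varepsilon .
\]
By (F4) there is a retraction $r$ of $D$ onto a tree $T'\subset D$ that moves points by less than $\varepsilon$. Then $f=rf_0$ satisfies $d(f(x),x)<7\varepsilon$ for all $x$, and $T=f(X)$ is a subcontinuum of $T'$, hence a tree in $X$. As $\varepsilon$ was arbitrary, (c) holds.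
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $X\in\mathrm{AR}(\mathcal{HU})$, retractions witness (a) and (b), so (c) holds; this is the second statement. For the first we show that any continuum satisfying (c) is tree-like. Let $f\colon X\to T$ be onto a tree $T\subset X$ with $d(f(x),x)<\varepsilon/2$ for all $x$. If $f(x)=f(x')=t$, then $d(x,x')\le d(x,t)+d(t,x')<\varepsilon$. Point-inverses are compact, so their diameters are less than $\varepsilon$, and $f$ is an $\varepsilon$-map.
\end{proof}

\section{The remaining parts of Theorem~\ref{thm:equiv}}\label{sec:rest}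

\subsection*{The equivalence}
Condition (d) contains (a), and (a) contains (b), as special cases, and (b)$\Rightarrow$(c) was proved in Section~\ref{sec:nerve}. For (c)$\Rightarrow$(d), let $X\subset Y$ with $Y$ compact and let $f\colon X\to T\subset X$ be as in (c). By (F4), $f$ extends to a map $r\colon Y\to T\subset X$, and $d(r(x),x)=d(f(x),x)<\varepsilon$ on $X$. That members of $\mathrm{AR}(\mathcal{HU})$ satisfy the conditions, and that (c) implies tree-likeness, was shown in the proof of Theorem~\ref{thm:main}.

\subsection*{Fixed points}
A tree has the fixed point property: it embeds in a closed disk, is a retract of the disk by (F4), and Brouwer's theorem applies. Let $h\colon X\to X$ be a map, and let $f_n\colon X\to T_n\subset X$ be as in (c) with $\varepsilon=1/n$. The map $f_nh|_{T_n}\colon T_n\to T_n$ has a fixed point $t_n$, so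
\[
d(h(t_n),t_n)=d\bigl(h(t_n),f_n(h(t_n))\bigr)<1/n .
\]
Any limit point of the sequence $(t_n)$ is a fixed point of $h$.

\subsection*{The $\sin(1/x)$-curve}
Let $I=\{0\}\times[-1,1]$ and $X=I\cup\{(x,\sin\frac1x):0<x\le1\}$. Put $a_n=1/(\frac\pi2+n\pi)$ for $n\ge0$, so that $\sin(1/a_n)=(-1)^n$ and $a_n\to0$.

\emph{$X$ satisfies \emph{(c)}.} On the arc $L_n\subset X$ over $[a_{n+1},a_n]$ the height $(x,y)\mapsto y$ is a homeomorphism onto $[-1,1]$. Let $f_n$ be the identity on points of $X$ with $x\ge a_n$, and for $x\le a_n$ let $f_n(x,y)$ be the point of $L_n$ of height $y$. The two definitions agree at the point $(a_n,(-1)^n)$, and each is continuous on a closed set, so $f_n$ is continuous. It moves points horizontally by at most $a_n$, and its image is the arc over $[a_{n+1},1]$. So (c) holds. Hence $X$ is tree-like, $X\in\mathcal{HU}$ by Lemma~\ref{lem:treeHU}, and $X$ satisfies all four conditions.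

\emph{A path $\gamma\colon[0,1]\to X$ that starts in $I$ stays in $I$.} The set $\gamma^{-1}(I)$ is closed. It is also open: on an interval around $t_0\in\gamma^{-1}(I)$ the height of $\gamma$ stays within $1/2$ of its value at $t_0$, so it omits $1$ or $-1$; then the abscissa omits $a_n$ for infinitely many $n$, and by the intermediate value theorem it remains $0$.

\emph{$X\notin\mathrm{AR}(\mathcal{HU})$.} Embed $X$ in $Q$ and let $p=(0,0)$, $q=(1,\sin1)$. The open set $N_{1/n}(X)$ is connected, being a union of balls centered in $X$, and $Q$ is locally path connected, so there is a path $\varphi_n\colon[0,1]\to N_{1/n}(X)$ from $p$ to $q$. Apply Lemma~\ref{lem:attach} with $Z_n=[0,1]$ and $z_n=0$; the continuum $Y\in\mathcal{HU}$ consists of $X$ and a sequence of arcs issuing from $p$. Suppose $r\colon Y\to X$ is a retraction. Then $r\iota_n$ is a path in $X$ starting at $p$, so $r\iota_n(1)\in I$. On the other hand, Lemma~\ref{lem:attach}(2) applies with every $\varepsilon>0$, so $r\iota_n(1)\to q$. Since $I$ is closed and $q\notin I$, this is a contradiction.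

This completes the proof of Theorem~\ref{thm:equiv}. The example shows what separates approximate retractions from retractions: the maps $r\colon Y\to X$ that extend $f_n$ move $p$ slightly, out of $I$ and into the path component of $q$, and then no obstruction remains.

\begin{thebibliography}{9}

\bibitem{atriodic}
\emph{Atriodic Absolute Retracts For Hereditarily Unicoherent Continua},
\texttt{http://web.mst.edu/\textasciitilde{}wjcharat/publications/atriodic.pdf}

\bibitem{nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
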